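# A sharp logarithmic Sobolev inequality on tensor products of matrix algebras

## 1. The matrix $\mathrm{diag}(2,1,1)$

Work in $M_3$, the complex $3\times3$ matrices, with the normalized trace $\mathrm{Tr}$ (so $\mathrm{Tr}\,\mathbf 1=1$). For $f=f^*$ consider two numbers that measure how far $f$ is from being a multiple of the identity: the entropy $\mathrm{Tr}f^2\log f^2-\mathrm{Tr}f^2\log\mathrm{Tr}f^2$ and the variance $\mathrm{Tr}f^2-(\mathrm{Tr}f)^2$. Let us compute their ratio for three matrices of the form $\mathrm{diag}(t,s,s)$, with the convention $0\log0=0$.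

For $f=\mathrm{diag}(2,1,1)$ we have $\mathrm{Tr}f^2=2$ and $\mathrm{Tr}f=\frac43$. The entropy is $\frac13\cdot4\log4-2\log2=\frac23\log2$, and the variance is $2-\frac{16}9=\frac29$. The ratio is $3\log2\approx2.079$.

For $f=\mathrm{diag}(1,0,0)$ the entropy is $-\frac13\log\frac13=\frac13\log3$ and the variance is $\frac13-\frac19=\frac29$. The ratio is $\frac32\log3\approx1.648$.

For $f=\mathbf 1+\varepsilon h$ with $h=h^*$ not a multiple of $\mathbf 1$ and $\varepsilon\to0$, write $f^2=\mathbf 1+\delta$ with $\delta=2\varepsilon h+\varepsilon^2h^2$. Since $(1+x)\log(1+x)=x+\frac12x^2+O(x^3)$, the entropy is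
$$\tfrac12\big(\mathrm{Tr}\,\delta^2-(\mathrm{Tr}\,\delta)^2\big)+O(\varepsilon^3)=2\varepsilon^2\big(\mathrm{Tr}\,h^2-(\mathrm{Tr}\,h)^2\big)+O(\varepsilon^3),$$
while the variance is exactly $\varepsilon^2(\mathrm{Tr}\,h^2-(\mathrm{Tr}\,h)^2)$. The ratio tends to $2$.

So among these the winner is neither a small perturbation of the identity nor a rank-one matrix; it sits in between. The same computation in $M_k$, $k\ge3$, with $f=\mathrm{diag}(k-1,1,\dots,1)$ runs as follows. Here $\mathrm{Tr}f^2=\frac{(k-1)^2+(k-1)}k=k-1$ and $\mathrm{Tr}f=\frac{2(k-1)}k$. The matrix $f^2/(k-1)$ has eigenvalues $k-1$ (once) and $\frac1{k-1}$ ($k-1$ times). Dividing entropy and variance by $\mathrm{Tr}f^2$ gives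
$$\frac{k-1}k\log(k-1)-\frac1k\log(k-1)=\frac{k-2}k\log(k-1)\qquad\text{and}\qquad1-\frac{4(k-1)}{k^2}=\frac{(k-2)^2}{k^2},$$
so the ratio is $\frac k{k-2}\log(k-1)$. Two things are now natural to ask. Is this the largest possible ratio in $M_k$? And if we take $n$ copies of $M_k$ and add up the "variance in each copy", does the same constant work for every $n$?

## 2. Partial traces, energies, and the theorem

Let $\mathcal A=M_{k_1}\otimes\dots\otimes M_{k_n}$ with all $k_i\ge2$, and let $\mathrm{Tr}$ be its normalized trace. For $X\in\mathcal A$ put $|X|=(X^*X)^{1/2}$, $\langle X,Y\rangle=\mathrm{Tr}X^*Y$ and $\|X\|_2^2=\mathrm{Tr}|X|^2$. We often single out the last factor, writing $\mathcal A=A\otimes M_k$ and $X=[X_{ij}]$ as a $k\times k$ matrix of blocks $X_{ij}\in A$. If $\tau$ is the normalized trace of $A$, then $\mathrm{Tr}X=\frac1k\sum_i\tau(X_{ii})$ and $\|X\|_2^2=\frac1k\sum_{i,j}\|X_{ij}\|_2^2$.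

**Definition (partial trace).** $\mathrm{Tr}_iX=\int\nu_i(dU)\,U^*XU$, where $\nu_i$ is normalized Haar measure on the unitaries of the $i$-th factor. Equivalently, $\mathrm{Tr}_i$ applies the normalized trace in factor $i$ and puts the identity there.

In blocks over the last factor, $\mathrm{Tr}_nX=\big(\frac1k\sum_iX_{ii}\big)\otimes\mathbf 1$, and for $l<n$, $(\mathrm{Tr}_lX)_{ij}=\mathrm{Tr}_l(X_{ij})$. For example, in $M_2\otimes M_2$ the element with diagonal blocks $X_{11},X_{22}$ and any off-diagonal blocks is sent by $\mathrm{Tr}_2$ to the block-diagonal element with $\frac12(X_{11}+X_{22})$ twice.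

The map $\mathrm{Tr}_i$ is idempotent, and it is symmetric for $\langle\cdot,\cdot\rangle$ because Haar measure is invariant under $U\mapsto U^*$. So it is an orthogonal projection, and Pythagoras applies to the following quantity.

**Definition (energy).** $\mathcal E_i(X)=\mathrm{Tr}|X-\mathrm{Tr}_iX|^2=\|X\|_2^2-\|\mathrm{Tr}_iX\|_2^2$.

With one factor and $f=f^*$ this is the variance $\mathrm{Tr}f^2-(\mathrm{Tr}f)^2$ of Section 1.

**Definition (entropy).** In a matrix algebra with normalized trace $\tau$, for $x\ge0$, $\mathrm{Ent}(x)=\tau(x\log x)-\tau(x)\log\tau(x)$. We write $\mathrm{Ent}_A$ when the algebra is $A$.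

It is continuous in $x\ge0$ (as $t\log t$ is continuous on $[0,\infty)$) and homogeneous of degree one: $\mathrm{Ent}(\lambda x)=\lambda\,\mathrm{Ent}(x)$ for $\lambda\ge0$. It depends only on the eigenvalues of $x$. If $\tau(x)=1$ it is just $\tau(x\log x)$.

Put $c(k)=\frac k{k-2}\log(k-1)$ for $k\ge3$ and $c(2)=2$; the latter is the limit value, since $\log(1+s)/s\to1$ as $s=k-2\to0$. The document "Framework, Results And Open Problems" (https://www.birs.ca/workshops/2015/15w5098/files/Banff2015_Zegarlinski.pdf) states the conjecture that for $\mathcal A=M_k^{\otimes n}$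
$$\mathrm{Tr}f^2\log f^2-\mathrm{Tr}f^2\log\mathrm{Tr}f^2\le c_{\rm opt}(k)\sum_{i=1}^n\mathrm{Tr}|\mathrm{Tr}_if-f|^2$$
for all $n\ge1$ and all self-adjoint $f$, with optimal constant $c_{\rm opt}(k)=c(k)$; optimal means that no smaller constant works for all $n$ and all such $f$. We prove that it is true.

**Theorem.** For all $X\in\mathcal A$ (self-adjoint or not),
$$\mathrm{Ent}(|X|^2)\le\sum_{i=1}^nc(k_i)\,\mathcal E_i(X).\tag{1}$$
If all $k_i=k$, the constant $c(k)$ is optimal, already for $n=1$ and self-adjoint $X$. Hence the conjecture holds with $c_{\rm opt}(k)=c(k)$.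

Optimality is already done. For $k\ge3$ the matrix $\mathrm{diag}(k-1,1,\dots,1)$ has ratio exactly $c(k)$. For $k=2$ take $f=\mathrm{diag}(1+\varepsilon,1-\varepsilon)$: the expansion of Section 1 (which did not use the size of the matrix) gives energy $\varepsilon^2$ and entropy $2\varepsilon^2+o(\varepsilon^2)$, so no constant below $2$ works. The rest of the lecture proves (1).

## 3. One site: two-point distributions and a touching cubic

Let $f\in M_k$ be positive definite with $\mathrm{Tr}f^2=1$ and eigenvalues $\zeta_1,\dots,\zeta_k$. Then $\mathrm{Ent}(f^2)=\frac1k\sum\zeta_i^2\log\zeta_i^2$ and $\mathcal E_1(f)=1-\mu^2$ with $\mu=\frac1k\sum\zeta_i$. This is a scalar optimization with two moments prescribed. The extremal matrix of Section 1 has one eigenvalue of weight $\frac1k$ and one of weight $1-\frac1k$. So first we check the inequality for such two-point distributions, and then reduce to them.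

**Lemma 1.** Let $k\ge2$, and let $Z\ge0$ take the value $a$ with probability $\frac1k$ and $b$ with probability $1-\frac1k$, with $EZ^2=1$. Then $EZ^2\log Z^2\le c(k)\,\mathrm{Var}Z$.

*Proof.* Angles turn the variance into a squared sine. Write $\frac1k=\sin^2\alpha$ with $\alpha\in(0,\frac\pi4]$, and $\frac{a^2}k=\sin^2\theta$, $b^2(1-\frac1k)=\cos^2\theta$ with $\theta\in[0,\frac\pi2]$. So $a=\sin\theta/\sin\alpha$, $b=\cos\theta/\cos\alpha$, and
$$EZ=\sin\alpha\sin\theta+\cos\alpha\cos\theta=\cos(\theta-\alpha),\qquad\mathrm{Var}Z=\sin^2(\theta-\alpha),$$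
$$EZ^2\log Z^2=D(\theta):=\sin^2\theta\log\frac{\sin^2\theta}{\sin^2\alpha}+\cos^2\theta\log\frac{\cos^2\theta}{\cos^2\alpha}.$$
Put $C=c(k)$. Since $\cos2\alpha=\frac{k-2}k$ and $\tan^2\alpha=\frac1{k-1}$,
$$C\cos2\alpha=-\log\tan^2\alpha,\tag{2}$$
both sides being $0$ if $k=2$. We must show that $\psi(\theta)=C\sin^2(\theta-\alpha)-D(\theta)$, a continuous function on $[0,\frac\pi2]$, is nonnegative. On the open interval $D'(\theta)=\sin2\theta\,\log(\tan^2\theta/\tan^2\alpha)$, because the two terms coming from differentiating the logarithms are $\sin2\theta$ and $-\sin2\theta$. With $\sin(2\theta-2\alpha)=\sin2\theta\cos2\alpha-\cos2\theta\sin2\alpha$ and (2),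
$$\psi'(\theta)=\sin2\theta\,R(\theta),\qquad R(\theta)=-C\sin2\alpha\cot2\theta-\log\tan^2\theta,$$
$$R'(\theta)=\frac{2C\sin2\alpha}{\sin^22\theta}-\frac4{\sin2\theta}=\frac2{\sin^22\theta}\big(C\sin2\alpha-2\sin2\theta\big).$$
Both $\cot2\theta$ and $\log\tan^2\theta$ are odd about $\frac\pi4$, so $R$ is odd about $\frac\pi4$.

*Case $\alpha<\frac\pi4$.* Here $R(\frac\pi4)=0$, and $R(\alpha)=-C\cos2\alpha-\log\tan^2\alpha=0$ by (2). By Rolle's theorem $R'$ vanishes somewhere in $(\alpha,\frac\pi4)$. Since $\sin2\theta$ is strictly increasing on $(0,\frac\pi4)$, the function $R$ is strictly increasing on $(0,\frac\pi4)$ before that point and strictly decreasing after it. Hence $R<0$ on $(0,\alpha)$ and $R>0$ on $(\alpha,\frac\pi4)$. By oddness, $R<0$ on $(\frac\pi4,\frac\pi2-\alpha)$ and $R>0$ on $(\frac\pi2-\alpha,\frac\pi2)$. So the minimum of $\psi$ is attained at $\alpha$ or at $\frac\pi2-\alpha$. Now $\psi(\alpha)=0$, and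
$$\psi(\tfrac\pi2-\alpha)=C\cos^22\alpha-(\cos^2\alpha-\sin^2\alpha)\log\cot^2\alpha=\cos2\alpha\,\big(C\cos2\alpha-\log\cot^2\alpha\big)=0$$
by (2). So $\psi\ge0$.

*Case $\alpha=\frac\pi4$.* Here $k=2$ and $C=2$, so $R'=\frac4{\sin^22\theta}(1-\sin2\theta)\ge0$ with equality only at $\frac\pi4$. As $R(\frac\pi4)=0$, $\psi$ decreases up to $\frac\pi4$ and increases after it, and $\psi(\frac\pi4)=0$. $\square$

The second zero $\theta=\frac\pi2-\alpha$ corresponds to $a=\sqrt{k-1}$, $b=1/\sqrt{k-1}$. This is the normalized matrix $\mathrm{diag}(k-1,1,\dots,1)$ of Section 1.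

How do we pass from a general spectrum to a two-point one? With mean and mean square fixed, the two-point distribution maximizes the third moment.

**Lemma 2.** Let $k\ge2$, let $\zeta_1,\dots,\zeta_k\in\mathbb R$ have mean $\mu$ and mean square $1$, and let $\sigma=\sqrt{1-\mu^2}$. Let $Z$ take the values $a=\mu+\sigma\sqrt{k-1}$ and $b=\mu-\sigma/\sqrt{k-1}$ with probabilities $\frac1k$ and $1-\frac1k$. Then $EZ=\mu$, $EZ^2=1$ and $\frac1k\sum_i\zeta_i^3\le EZ^3$.

*Proof.* We have $EZ-\mu=\sigma\big(\frac{\sqrt{k-1}}k-\frac1{\sqrt{k-1}}\cdot\frac{k-1}k\big)=0$ and $E(Z-\mu)^2=\sigma^2\big(\frac{k-1}k+\frac1k\big)=\sigma^2$, so $EZ^2=1$. Next, $\sum_j(\zeta_j-\mu)=0$ and $\sum_j(\zeta_j-\mu)^2=k\sigma^2$. By Cauchy–Schwarz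
$$(\zeta_i-\mu)^2=\Big(\sum_{j\ne i}(\zeta_j-\mu)\Big)^2\le(k-1)\big(k\sigma^2-(\zeta_i-\mu)^2\big),$$
so $(\zeta_i-\mu)^2\le(k-1)\sigma^2$ and $\zeta_i\le a$. Hence $(\zeta_i-a)(\zeta_i-b)^2\le0$. Average over $i$ and compare with $E(Z-a)(Z-b)^2=0$: both are monic cubics, and the first two moments agree, so the third moments compare as claimed. $\square$

Note that the $\zeta_i$ may be negative here. To use Lemma 2 we need a cubic that lies above $t^2\log t$, has positive leading coefficient, and agrees with $t^2\log t$ at $a$ and $b$. The derivatives suggest that it exists: $(t^2\log t)'''=\frac2t>0$ and $(t^2\log t)''''=-\frac2{t^2}<0$, so one expects the cubic touching $t^2\log t$ at $a$ and at $b$ to lie above it. We construct it from an integral formula, because this construction is the one that will survive for operators.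

Fix $a,b>0$ ($a=b$ allowed). For $r\ge0$ put $\omega_r=\frac1{(a+r)(b+r)}$ and $u_r=ab\,\omega_r$, and define
$$A_0=\int_0^\infty ru_r^2\,dr,\qquad A_1=\int_0^\infty\Big[-2u_r+u_r^2+\frac{2r^2u_r^2}{ab}\Big]dr,$$
$$A_2=\int_0^\infty\Big[\frac1{1+r}+r^3\omega_r^2-2r\omega_r\Big]dr,\qquad A_3=\int_0^\infty r^2\omega_r^2\,dr>0,$$
$$P(t)=A_0+A_1t+\Big(A_2+\frac{2A_0}{ab}\Big)t^2+A_3t^3.$$
The integrands are continuous on $[0,\infty)$ and $O(r^{-2})$ at infinity, because $\omega_r=r^{-2}+O(r^{-3})$; in $A_2$ the $\frac1r$ terms cancel since $1+1-2=0$. So all integrals converge absolutely.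

**Lemma 3.** For $t>0$,
$$P(t)-t^2\log t=\int_0^\infty\frac{r^2(t-a)^2(t-b)^2}{(t+r)(a+r)^2(b+r)^2}\,dr .$$
In particular $P(t)\ge t^2\log t$, with equality at $t=a$ and $t=b$.

*Proof.* Since $\int_0^M\big[\frac1{1+r}-\frac1{t+r}\big]dr=\log(1+M)-\log\frac{t+M}t\to\log t$ and $\frac{t^2}{t+r}=t-r+\frac{r^2}{t+r}$,
$$t^2\log t=\int_0^\infty\Big[\frac{t^2}{1+r}-\frac{t^2}{t+r}\Big]dr=\int_0^\infty\Big[\frac{t^2}{1+r}-t+r-\frac{r^2}{t+r}\Big]dr.\tag{3}$$
Replace $\frac1{t+r}$ by a lower bound that is polynomial in $t$. For any real $\xi$,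
$$\frac1{t+r}-\big(2\xi-(t+r)\xi^2\big)=\frac{(1-(t+r)\xi)^2}{t+r}\ge0.$$
Choose $\xi$ to be the linear function of $t$ that agrees with $\frac1{t+r}$ at $t=a$ and $t=b$: $\xi=p+qt$ with $p=(a+b+r)\omega_r$ and $q=-\omega_r$. Then
$$1-(t+r)\xi=\big[(a+r)(b+r)-(t+r)(a+b+r-t)\big]\omega_r=(t-a)(t-b)\,\omega_r .$$
So the integral in the lemma is $\int_0^\infty(J-I)\,dr$, where $I$ is the last integrand in (3) and $J=\frac{t^2}{1+r}-t+r-r^2\big(2\xi-(t+r)\xi^2\big)$. It remains to see that $\int J\,dr=P(t)$. We use $1-rp=[(a+r)(b+r)-r(a+b+r)]\omega_r=u_r$ and $q=-u_r/(ab)$, and collect powers of $t$ in $J=\frac{t^2}{1+r}-t+r-2r^2(p+qt)+r^2(t+r)(p+qt)^2$: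

* $t^0$: $r-2r^2p+r^3p^2=r(1-rp)^2=ru_r^2$;
* $t^1$: $-1+r^2p^2-2r^2q(1-rp)=-1+(1-u_r)^2-2r^2qu_r=-2u_r+u_r^2+\frac{2r^2u_r^2}{ab}$;
* $t^2$: $\frac1{1+r}+r^3q^2+2r^2pq=\frac1{1+r}+r^3\omega_r^2-2r(1-u_r)\omega_r=\big[\frac1{1+r}+r^3\omega_r^2-2r\omega_r\big]+\frac2{ab}ru_r^2$;
* $t^3$: $r^2q^2=r^2\omega_r^2$.

Integrating gives the coefficients of $P$. $\square$

Now one site is immediate for positive definite $f$ with $\mathrm{Tr}f^2=1$. All $\zeta_i>0$, so $(\sum\zeta_i)^2>\sum\zeta_i^2=k$, that is, $\mu^2>\frac1k$. Then $\mu^2(k-1)>1-\mu^2$, which says $b>0$ in Lemma 2, and Lemma 3 applies with these $a\ge b>0$: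
$$\frac1k\sum\zeta_i^2\log\zeta_i^2\le\frac2k\sum P(\zeta_i)\le2E\,P(Z)=EZ^2\log Z^2\le c(k)\mathrm{Var}Z=c(k)(1-\mu^2).$$
The steps are: Lemma 3; Lemma 2 and $A_3>0$; $P(Z)=Z^2\log Z$ as $Z\in\{a,b\}$; Lemma 1. This chain will return, with the spectrum of $f$ replaced by something else.

## 4. Two sites: conditional entropy is too large, block entropy is not

Now let $f\in A\otimes M_k$, where $A$ is the algebra of the first $n-1$ sites, and try to induct on $n$. The first thing to try is the chain rule obtained by inserting $\mathrm{Tr}_nf^2$: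
$$\mathrm{Ent}(f^2)=\big[\mathrm{Tr}f^2\log f^2-\mathrm{Tr}f^2\log\mathrm{Tr}_nf^2\big]+\mathrm{Ent}(\mathrm{Tr}_nf^2).$$
One would bound the bracket, the conditional entropy of the last site, by $c(k)\mathcal E_n(f)$. This step fails, for every constant.

**Example (the conditional entropy is not controlled by $\mathcal E_n$).** Let $A=M_2$, $k=2$, $s\in(0,1)$, and let $f$ be block diagonal with blocks $f_{11}=f_+$ and $f_{22}=f_-$, where
$$f_\pm=\begin{pmatrix}1&\pm\sqrt s\\\pm\sqrt s&s\end{pmatrix}\ge0.$$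
These have rank one, eigenvalues $1+s$ and $0$, and $f_\pm^2=(1+s)f_\pm$. So $\mathrm{Tr}_2f^2$ has the block $(1+s)\,\mathrm{diag}(1,s)$ twice, and $f-\mathrm{Tr}_2f$ has blocks $\pm\sqrt s\begin{pmatrix}0&1\\1&0\end{pmatrix}$, so that $\mathcal E_2(f)=s$. Further
$$\mathrm{Tr}f^2\log f^2=(1+s)^2\log(1+s),\qquad\mathrm{Tr}f^2\log\mathrm{Tr}_2f^2=\tfrac12(1+s)^2\log(1+s)+\tfrac12(1+s)s\log s .$$
The bracket equals $\frac12(1+s)^2\log(1+s)+\frac12(1+s)s\log\frac1s\ge\frac12s\log\frac1s$. Divided by $\mathcal E_2(f)=s$ it is at least $\frac12\log\frac1s$, which tends to infinity as $s\downarrow0$.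

Yet there is another splitting for which this $f$ is harmless. Suppose $f=\bigoplus_if_i$ is block diagonal with $f_i\ge0$ in $A$, and put $m_i=\|f_i\|_2$. Then $\tau(f_i^2\log f_i^2)=\mathrm{Ent}_A(f_i^2)+m_i^2\log m_i^2$, so exactly
$$\mathrm{Ent}(f^2)=\frac1k\sum_i\mathrm{Ent}_A(f_i^2)+\mathrm{Ent}\big(\mathrm{diag}(m_1^2,\dots,m_k^2)\big).$$
By the one-site inequality (extended to $m_i\ge0$ by homogeneity and continuity) the last term is at most $c(k)\big(\frac1k\sum m_i^2-(\frac1k\sum m_i)^2\big)$. By the triangle inequality $\frac1k\sum m_i\ge\|\frac1k\sum f_i\|_2=\|\mathrm{Tr}_nf\|_2$, so it is at most $c(k)\mathcal E_n(f)$. In the example $m_1=m_2$ and the last term is even zero.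

Block entropies also fit an induction, because the energies of the other sites split exactly over blocks: since $(\mathrm{Tr}_lf)_{ij}=\mathrm{Tr}_l(f_{ij})$ for $l<n$,
$$\mathcal E_l(f)=\frac1k\sum_{i,j}\mathcal E_l(f_{ij}).\tag{4}$$
So the target, for positive definite $f$ with $\mathrm{Tr}f^2=1$ and with off-diagonal blocks allowed, is
$$\mathrm{Ent}(f^2)\le\frac1k\sum_{i,j}\mathrm{Ent}_A(|f_{ij}|^2)+c(k)(1-\mu^2),\qquad\mu=\frac1k\sum_i\|f_{ii}\|_2 .$$

**Definition (matrix of block norms).** For $f=[f_{ij}]\in A\otimes M_k$ let $m=[m_{ij}]$ with $m_{ij}=\|f_{ij}\|_2$.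

For self-adjoint $f$ it is a real symmetric matrix with nonnegative entries. Consider $f=g\otimes h$ with $g\in A$ positive definite, $\tau(g^2)=1$, and $h\in M_k$ positive definite with nonnegative entries. Then $f_{ij}=h_{ij}g$ and $m=h$. The eigenvalues multiply, and with the unnormalized trace $\mathrm{tr}$ on $M_k$ one finds $2(\tau\otimes\mathrm{tr})(f^2\log f)=\sum_{ij}\mathrm{Ent}_A(|f_{ij}|^2)+2\,\mathrm{tr}\,m^2\log m$. This suggests bounding the remainder by $2\,\mathrm{tr}\,m^2\log m$ in general. But $m$ need not be positive.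

**Example (a positive $f$ whose block norms have a negative eigenvalue).** Take $A=\mathbb C$, $k=4$, $f=\mathbf 1+\frac35S$, where $S$ is real symmetric with $S_{12}=S_{23}=S_{34}=1$, $S_{41}=-1$ and the remaining entries above the diagonal, as well as the diagonal, zero. The diagonal entries of $S^2$ are $2$, its $(1,3)$ entry is $S_{12}S_{23}+S_{14}S_{43}=0$, its $(2,4)$ entry is $S_{21}S_{14}+S_{23}S_{34}=0$, and adjacent indices have no common neighbor. So $S^2=2\cdot\mathbf 1$, and $f$ has eigenvalues $1\pm\frac35\sqrt2>0$. On the other hand $m=\mathbf 1+\frac35|S|$ with $|S|_{ij}=|S_{ij}|$, and $|S|$ has the eigenvector $(1,-1,1,-1)$ with eigenvalue $-2$. So $m$ has the eigenvalue $-\frac15$.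

A polynomial of $m$ makes sense in any case, and our cubic behaves well under taking norms. For $A=\mathbb C$ and positive definite $f$, we have $\mathrm{tr}f^2\log f\le\mathrm{tr}P(f)$ by Lemma 3. Passing from $f$ to $m=[|f_{ij}|]$ leaves $\mathrm{tr}f$ unchanged ($f_{ii}>0$), leaves $\mathrm{tr}f^2=\sum|f_{ij}|^2$ unchanged, and does not decrease the third moment: $\mathrm{tr}f^3=\sum f_{ij}f_{jl}f_{li}\le\mathrm{tr}\,m^3$. Since $A_3>0$, $\mathrm{tr}f^2\log f\le\mathrm{tr}P(m)$. And Lemma 2 allows negative $\zeta_i$, so negative eigenvalues of $m$ do no harm. What we need is this bound for a noncommutative $A$, with the block entropies on the right.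

## 5. Interpolating the resolvent block by block

In Lemma 3 the function $\frac1{t+r}$ was replaced by its linear interpolant at $a,b$. Look again at $f=g\otimes h$. On the eigenspace of $g$ with eigenvalue $\gamma$, $(f+r)^{-1}$ is $(\gamma h+r)^{-1}$. The linear function of $t$ that agrees with $\frac1{\gamma t+r}$ at $t=a$ and $t=b$ is $\frac{(a+b)\gamma+r-\gamma t}{(a\gamma+r)(b\gamma+r)}$. So we define, for $r>0$ and $g\ge0$,
$$u_r(g)=\frac{ab\,g^2}{(ag+r)(bg+r)},\qquad q_r(g)=\frac{-g}{(ag+r)(bg+r)},\qquad p_r(g)=\frac{1-u_r(g)}r=\frac{(a+b)g+r}{(ag+r)(bg+r)},$$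
and the interpolant is $p_r(\gamma)+q_r(\gamma)t$. For $g\otimes h$ the approximation to $(f+r)^{-1}$ then has blocks $\delta_{ij}\,p_r(g)+h_{ij}\,q_r(g)$. For a general $f$ there is no single $g$; the idea is to let each block bring its own. We will use $p_r$ of the normalized diagonal block on the diagonal, and in position $(i,j)$ the function $q_r$ of the normalized modulus of $f_{ij}$, multiplied by the norm $m_{ij}$ and the unitary part of $f_{ij}$.

Note the identities
$$r\,p_r=1-u_r,\qquad g\,q_r(g)=-\frac{u_r(g)}{ab},\tag{5}$$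
and the bounds, from $(ag+r)(bg+r)\ge\max(abg^2,r^2)$: for $g>0$,
$$0\le u_r(g)\le\min\Big(1,\frac{ab\,g^2}{r^2}\Big),\qquad|q_r(g)|\le\min\Big(\frac1{abg},\frac g{r^2}\Big),\tag{6}$$
while $u_r(0)=q_r(0)=0$. Finally, the substitution $r=g\rho$ with $g>0$ scales everything back to $g=1$:
$$u_{g\rho}(g)=u_\rho,\qquad q_{g\rho}(g)=-\omega_\rho/g.\tag{7}$$

## 6. The block inequality

Let $A=M_N$ ($N\ge1$) with normalized trace $\tau$ and $\|x\|_2=\tau(x^*x)^{1/2}$. For $x=[x_{ij}]\in A\otimes M_k$ let $T[x]=\sum_{i=1}^k\tau(x_{ii})$; this is a trace, and $\mathrm{Tr}=T/k$.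

**Proposition 4.** Let $a,b>0$ and let $P$ be the cubic of Section 3. Let $f=[f_{ij}]\in A\otimes M_k$ ($k\ge1$) be positive definite with matrix of block norms $m$. Then
$$2\,T[f^2\log f]\le\sum_{i,j}\mathrm{Ent}_A(|f_{ij}|^2)+2\,\mathrm{tr}\,P(m),\tag{8}$$
where $\mathrm{tr}$ is the unnormalized trace on $M_k$.

**Step 1: a normal form for the blocks.** The purpose is to separate in each block its norm, a unitary, and a positive operator of norm one, compatibly with $f=f^*$. For $i<j$ take a polar decomposition of $f_{ij}$ with unitary polar part, which exists in finite dimension, and write $f_{ij}=m_{ij}v_{ij}G_{ij}$ with $v_{ij}$ unitary, $G_{ij}\ge0$, $\tau(G_{ij}^2)=1$; if $m_{ij}=0$ take $v_{ij}=G_{ij}=1$. Put $v_{ji}=v_{ij}^*$ and $G_{ji}=v_{ij}G_{ij}v_{ij}^*$. Since $m_{ji}=m_{ij}$, we get $f_{ji}=f_{ij}^*=m_{ij}G_{ij}v_{ij}^*=m_{ji}v_{ji}G_{ji}$. On the diagonal put $v_{ii}=1$ and $G_{ii}=f_{ii}/m_{ii}$, which is positive definite because $f$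 is. So for all $i,j$
$$f_{ij}=m_{ij}v_{ij}G_{ij}=m_{ij}G_{ji}v_{ij},\qquad G_{ji}=v_{ij}G_{ij}v_{ij}^*,\qquad\tau(G_{ij}^2)=1.\tag{9}$$

**Step 2: the trial operator.** The purpose is to bound $T[f^2\log f]$ by an expression polynomial in the $m_{ij}$. For $r>0$ define $\xi=\xi_0+\xi_1$ by
$$\xi_0=\bigoplus_ip_r(G_{ii}),\qquad(\xi_1)_{ij}=m_{ij}v_{ij}q_r(G_{ij})=m_{ij}q_r(G_{ji})v_{ij}.$$
The two expressions agree by (9). Both operators are self-adjoint: $(\xi_1)_{ji}^*=\big(m_{ij}v_{ji}q_r(G_{ji})\big)^*=m_{ij}q_r(G_{ji})v_{ij}=(\xi_1)_{ij}$. Expanding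
$$0\le\big((f+r)^{-1}-\xi\big)(f+r)\big((f+r)^{-1}-\xi\big)=(f+r)^{-1}-2\xi+\xi(f+r)\xi$$
gives $T[(f+r)^{-1}]\ge T[2\xi-\xi(f+r)\xi]$. Apply (3) to the eigenvalues of $f$; since $T[\mathbf 1]=k$,
$$T[f^2\log f]\le\int_0^\infty\Big\{\frac{T[f^2]}{1+r}-T[f]+kr-r^2\,T[2\xi-\xi(f+r)\xi]\Big\}dr,\tag{10}$$
where the absolute integrability of the right-hand side is shown in Step 4.

**Step 3: expanding the integrand.** We sort it by degree in $m$, as in Lemma 3. Suppress $r$ in $p,q,u$. Directly from the definitions, using $v_{ij}v_{ji}=1$ for $\xi_1^2$ and exchanging $i,j$ in the sum,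
$$T[\xi_0]=\sum_i\tau(p(G_{ii})),\quad T[\xi_1]=\sum_im_{ii}\tau(q(G_{ii})),\quad T[\xi_0^2]=\sum_i\tau(p(G_{ii})^2),$$
$$T[\xi_0\xi_1]=\sum_im_{ii}\tau((pq)(G_{ii})),\quad T[\xi_1^2]=\sum_{ij}m_{ij}^2\tau(q(G_{ij})^2),\quad T[\xi_0f\xi_0]=\sum_im_{ii}\tau(G_{ii}p(G_{ii})^2),$$
$$T[f]=\sum_im_{ii}\tau(G_{ii}),\qquad T[f^2]=\sum_{ij}m_{ij}^2\tau(G_{ij}^2).$$
For the mixed terms, (9) and (5) give
$$f_{ij}(\xi_1)_{ji}=m_{ij}^2\,G_{ji}v_{ij}v_{ij}^*q(G_{ji})=-\frac{m_{ij}^2}{ab}u(G_{ji}),$$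
so
$$T[\xi_0f\xi_1]=-\frac1{ab}\sum_{ij}m_{ij}^2\,\tau\big(p(G_{ii})u(G_{ji})\big).$$
This is real, since $p(G_{ii})$ and $u(G_{ji})$ are positive, so it equals its conjugate $T[\xi_1f\xi_0]$. Now collect.

Degree zero: $kr-2r^2T[\xi_0]+r^3T[\xi_0^2]=\sum_i\tau\big(r(1-rp)^2\big)(G_{ii})=\sum_i\tau(ru^2)(G_{ii})$.

Degree one: $-T[f]-2r^2T[\xi_1]+r^2T[\xi_0f\xi_0]+2r^3T[\xi_0\xi_1]$ is $\sum_im_{ii}\tau(\cdot)(G_{ii})$ of the function
$$-g-2r^2q+r^2gp^2+2r^3pq=-g+g(1-u)^2-2r^2q(1-rp)=-2gu+gu^2-2r^2qu,$$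
and $q=-u/(abg)$ since $G_{ii}$ has no eigenvalue $0$.

Degree two: $\frac{T[f^2]}{1+r}+r^3T[\xi_1^2]+2r^2T[\xi_0f\xi_1]$. In the last term $r^2p=r(1-u)$, and $\tau(u(G_{ji}))=\tau(u(G_{ij}))$ by (9).

Degree three: $r^2T[\xi_1f\xi_1]$.

So the integrand in (10) is the sum of the following five terms, where scalar functions of $g$ are evaluated at the indicated operator:

* (i) $\sum_i\tau\big(ru^2\big)(G_{ii})$;
* (ii) $\sum_im_{ii}\,\tau\big(-2gu+gu^2+\frac{2r^2u^2}{abg}\big)(G_{ii})$;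
* (iii) $\sum_{ij}m_{ij}^2\,\tau\big(\frac{g^2}{1+r}+r^3q^2-\frac{2r}{ab}u\big)(G_{ij})$;
* (iv) $\frac2{ab}\sum_{ij}m_{ij}^2\,r\,\tau\big(u(G_{ii})u(G_{ji})\big)$;
* (v) $r^2\,T[\xi_1f\xi_1]$.

**Step 4: each term is absolutely integrable.** This allows us to integrate the five terms separately. All spectra are finite, so it suffices to consider fixed eigenvalues. At $g=0$ (possible only for $G_{ij}$ with $i\ne j$) we have $u=q=0$ and the corresponding terms vanish. For $g>0$ use (6). For $r\ge1$, with constants depending on the eigenvalues, (i) and (iv) are $O(r^{-3})$, and (ii) and (v) are $O(r^{-2})$. In (iii) the function is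
$$\frac{g^2}{1+r}+\frac{g^2r^3}{(ag+r)^2(bg+r)^2}-\frac{2g^2r}{(ag+r)(bg+r)}=O(r^{-2}),$$
since the $\frac1r$ terms cancel. For $0<r\le1$ all terms are bounded.

**Step 5: the terms (i), (ii), (iii).** Each contains one operator $G$ at a time, so we integrate eigenvalue by eigenvalue. For $g>0$ substitute $r=g\rho$, $dr=g\,d\rho$, and use (7):
$$\int_0^\infty ru_r(g)^2dr=g^2A_0,\qquad\int_0^\infty\Big[-2gu_r(g)+gu_r(g)^2+\frac{2r^2u_r(g)^2}{abg}\Big]dr=g^2A_1,$$
$$\int_0^\infty\Big[\frac{g^2}{1+r}+r^3q_r(g)^2-\frac{2r}{ab}u_r(g)\Big]dr=g^2\int_0^\infty\Big[\frac g{1+g\rho}+\rho^3\omega_\rho^2-2\rho\omega_\rho\Big]d\rho=g^2(\log g+A_2).$$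
The last equality holds because $\int_0^\infty\big[\frac g{1+g\rho}-\frac1{1+\rho}\big]d\rho=\lim_{M\to\infty}\log\frac{1+gM}{1+M}=\log g$. For $g=0$ the left-hand side of the last formula is $0$, in line with $0\log0=0$. Since $\tau(G_{ij}^2)=1$, the contributions are
$$kA_0,\qquad A_1\,\mathrm{tr}\,m,\qquad\sum_{ij}m_{ij}^2\big[\tau(G_{ij}^2\log G_{ij})+A_2\big].$$
The logarithm of $G_{ij}$ that has appeared here is what will become the block entropy.

**Step 6: the term (iv).** Here $G_{ii}$ and $G_{ji}$ do not commute, but only a trace of a product of two operators occurs, and a Cauchy–Schwarz inequality in $r$ suffices. Let $e_g$, $e'_{g'}$ be the spectral projections of $G_{ii}$, $G_{ji}$; then $\tau(e_ge'_{g'})\ge0$. Since $\int_0^\infty ru_r(g)^2dr=g^2A_0$ (also for $g=0$), Cauchy–Schwarz gives $\int_0^\infty ru_r(g)u_r(g')dr\le A_0gg'$. Hence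
$$\int_0^\infty r\,\tau\big(u(G_{ii})u(G_{ji})\big)dr\le A_0\sum_{g,g'}gg'\,\tau(e_ge'_{g'})=A_0\,\tau(G_{ii}G_{ji})\le A_0\|G_{ii}\|_2\|G_{ji}\|_2=A_0 .$$
The contribution of (iv) is at most $\frac{2A_0}{ab}\sum_{ij}m_{ij}^2=\frac{2A_0}{ab}\mathrm{tr}\,m^2$.

**Step 7: the term (v).** Three operators occur here. We keep one block of $f$ intact and integrate the product of the other two. By cyclicity
$$T[\xi_1f\xi_1]=\sum_{ijl}\tau\big(f_{jl}(\xi_1)_{li}(\xi_1)_{ij}\big),\qquad(\xi_1)_{li}=m_{li}v_{li}q(G_{li}),\quad(\xi_1)_{ij}=m_{ij}q(G_{ji})v_{ij}.$$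
We have chosen the two forms of the entries of $\xi_1$ so that the functions $q$ stand next to each other. Hence
$$\int_0^\infty r^2T[\xi_1f\xi_1]\,dr=\sum_{ijl}m_{li}m_{ij}\,\tau\big(f_{jl}v_{li}Xv_{ij}\big),\qquad X=\int_0^\infty r^2q_r(G_{li})q_r(G_{ji})\,dr=\sum_{g,g'}\chi(g,g')\,e_ge'_{g'},$$
where $X$ depends on $l,i,j$, the $e_g$, $e'_{g'}$ are now the spectral projections of $G_{li}$, $G_{ji}$, and $\chi(g,g')=\int_0^\infty r^2q_r(g)q_r(g')dr\ge0$, since $q_r\le0$. By (7), $\chi(g,g)=\int_0^\infty g^2\rho^2\frac{\omega_\rho^2}{g^2}\,g\,d\rho=gA_3$ for $g>0$, and $\chi(0,0)=0$. So Cauchy–Schwarz gives $\chi(g,g')\le A_3\sqrt{gg'}$. In $\tau(X^*X)$ the products $e_he_g$ with $h\ne g$ vanish, and by cyclicity so do those with $h'\ne g'$. Therefore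
$$\|X\|_2^2=\sum_{g,g'}\chi(g,g')^2\,\tau(e_ge'_{g'})\le A_3^2\sum_{g,g'}gg'\,\tau(e_ge'_{g'})=A_3^2\,\tau(G_{li}G_{ji})\le A_3^2 .$$
Unitaries do not change $\|\cdot\|_2$, so $|\tau(f_{jl}v_{li}Xv_{ij})|\le\|f_{jl}\|_2\|X\|_2\le A_3m_{jl}$. The contribution of (v) is at most $A_3\sum_{ijl}m_{li}m_{ij}m_{jl}=A_3\,\mathrm{tr}\,m^3$.

**Step 8: summing up.** Adding the contributions,
$$T[f^2\log f]\le\sum_{ij}m_{ij}^2\,\tau(G_{ij}^2\log G_{ij})+A_0k+A_1\mathrm{tr}\,m+\Big(A_2+\frac{2A_0}{ab}\Big)\mathrm{tr}\,m^2+A_3\mathrm{tr}\,m^3,$$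
and the last four terms are $\mathrm{tr}\,P(m)$. Since $|f_{ij}|^2=m_{ij}^2G_{ij}^2$ and $\tau(G_{ij}^2)=1$, homogeneity gives $\mathrm{Ent}_A(|f_{ij}|^2)=m_{ij}^2\tau(G_{ij}^2\log G_{ij}^2)=2m_{ij}^2\tau(G_{ij}^2\log G_{ij})$. Multiplying by $2$ gives (8). $\square$

## 7. The conditional inequality

To run the chain at the end of Section 3 with the eigenvalues of $m$ in place of those of $f$, we need $b>0$, that is, $\mu^2>\frac1k$. For one site this followed from positivity of the eigenvalues. The eigenvalues of $m$ may be negative, so we argue with the entries of $m$ instead.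

**Lemma 5.** Let $f\in A\otimes M_k$ be positive definite. Then $m_{ij}^2<m_{ii}m_{jj}$ for $i\ne j$. Consequently, if $k\ge2$ and $\mathrm{Tr}f^2=1$, then $\mu=\frac1k\sum_im_{ii}$ satisfies $\frac1k<\mu^2\le1$.

*Proof.* Let $i\neq j$ and $K=f_{ii}^{-1/2}f_{ij}f_{jj}^{-1/2}$. The $2\times2$ block matrix with diagonal blocks $f_{ii},f_{jj}$ and off-diagonal blocks $f_{ij},f_{ij}^*$ is positive definite. Conjugating it by $f_{ii}^{-1/2}\oplus f_{jj}^{-1/2}$ shows that $\begin{pmatrix}1&K\\K^*&1\end{pmatrix}$ is positive definite. Testing on the vector $(-Ky,y)$ with $y\ne0$ gives $\|y\|^2-\|Ky\|^2>0$, so the operator norm satisfies $\|K\|<1$. Since $f_{ij}=f_{ii}^{1/2}Kf_{jj}^{1/2}$,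
$$m_{ij}^2=\tau(f_{ij}f_{ij}^*)=\tau\big(f_{ii}\,Kf_{jj}K^*\big)\le\|f_{ii}\|_2\,\|Kf_{jj}K^*\|_2\le\|K\|^2\,m_{ii}m_{jj}<m_{ii}m_{jj}.$$
If $\mathrm{Tr}f^2=1$, then $\sum_{ij}m_{ij}^2=k\,\mathrm{Tr}f^2=k$. For $k\ge2$ this gives $k<\big(\sum_im_{ii}\big)^2=k^2\mu^2$. Finally $\mu^2\le\frac1k\sum_im_{ii}^2\le\frac1k\sum_{ij}m_{ij}^2=1$. $\square$

**Proposition 6.** Let $k\ge2$, let $f\in A\otimes M_k$ be positive definite with $\mathrm{Tr}f^2=1$, and let $\mu=\frac1k\sum_i\|f_{ii}\|_2$. Then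
$$\mathrm{Tr}f^2\log f^2\le\frac1k\sum_{i,j}\mathrm{Ent}_A(|f_{ij}|^2)+c(k)(1-\mu^2).\tag{11}$$

*Proof.* The matrix $m$ is real symmetric. Its eigenvalues $\zeta_1,\dots,\zeta_k$ have mean $\frac1k\mathrm{tr}\,m=\mu$ and mean square $\frac1k\mathrm{tr}\,m^2=\frac1k\sum_{ij}m_{ij}^2=1$. Let $\sigma,a,b,Z$ be as in Lemma 2. By Lemma 5, $\mu^2(k-1)>1-\mu^2=\sigma^2$, and $\mu>0$, so $b>0$; also $a\ge b$. Use Proposition 4 with these $a,b$. Then
$$\frac2k\mathrm{tr}\,P(m)=\frac2k\sum_iP(\zeta_i)\le2E\,P(Z)=E\,Z^2\log Z^2\le c(k)\mathrm{Var}Z=c(k)(1-\mu^2).$$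
The first inequality holds because the first two moments agree, the third moments compare by Lemma 2, and $A_3>0$. The next equality holds because $P(t)=t^2\log t$ at $t=a$ and $t=b$ (Lemma 3). The last inequality is Lemma 1. Dividing (8) by $k$, and noting $\frac2kT[f^2\log f]=\mathrm{Tr}f^2\log f^2$, gives (11). $\square$

The inequality $P(t)\ge t^2\log t$ is not applied to the eigenvalues of $m$; Proposition 4 has taken its place.

## 8. Blocks that are not self-adjoint

In the induction we apply the inequality on $A$ to the off-diagonal blocks $f_{ij}$, which are in general not self-adjoint. So positive operators must imply all operators. The entropy of $|X|^2$ sees only $|X|$, but the energy sees $X$ itself. For $X=E_{12}\in M_2$ we have $|X|=E_{22}$, $|X^*|=E_{11}$, $\mathcal E_1(X)=\frac12$, $\mathcal E_1(|X|)=\mathcal E_1(|X^*|)=\frac14$: the energy drops when passing to the modulus.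

With several factors this can fail for $|X|$ alone. Let $e_1,e_2$ be the standard basis of $\mathbb C^2$ and, in $M_2\otimes M_2$, take $X=|\phi\rangle\langle\psi|$ with unit vectors $\phi=e_1\otimes e_1$ and $\psi=\sqrt{0.6}\,e_1\otimes e_1+\sqrt{0.4}\,e_2\otimes e_2$. Then $|X|=|\psi\rangle\langle\psi|$ and $|X^*|=|\phi\rangle\langle\phi|$. The unnormalized partial traces over the second factor of $X,|X|,|X^*|$ are $\sqrt{0.6}\,E_{11}$, $\mathrm{diag}(0.6,0.4)$, $E_{11}$, with sums of squares of entries $0.6$, $0.52$, $1$. So $\|\mathrm{Tr}_2X\|_2>\|\mathrm{Tr}_2|X|\|_2$, which means $\mathcal E_2(X)<\mathcal E_2(|X|)$. But $|X^*|$ compensates, as $\frac12(0.52+1)\ge0.6$. This is general.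

**Lemma 7.** $\mathcal E_i(X)\ge\frac12\big(\mathcal E_i(|X|)+\mathcal E_i(|X^*|)\big)$ for all $X\in\mathcal A$.

*Proof.* Write $X=w|X|$ with $w$ unitary, so $|X^*|=w|X|w^*$. Then
$$\Pi_\pm=\begin{pmatrix}|X^*|&\pm X\\\pm X^*&|X|\end{pmatrix}=\begin{pmatrix}\pm w\\1\end{pmatrix}|X|\begin{pmatrix}\pm w\\1\end{pmatrix}^*\ge0 .$$
The map $\mathrm{id}_{M_2}\otimes\mathrm{Tr}_i$ is an average of unitary conjugations, hence preserves positivity. The trace of a product of two positive operators is nonnegative, so the trace of $\Pi_-\cdot(\mathrm{id}\otimes\mathrm{Tr}_i)(\Pi_+)$ is nonnegative: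
$$\mathrm{Tr}\,|X^*|\,\mathrm{Tr}_i|X^*|-\mathrm{Tr}\,X\,\mathrm{Tr}_i(X^*)-\mathrm{Tr}\,X^*\,\mathrm{Tr}_iX+\mathrm{Tr}\,|X|\,\mathrm{Tr}_i|X|\ge0 .$$
Since $\mathrm{Tr}_i$ is an orthogonal projection, $\mathrm{Tr}\,Y^*\mathrm{Tr}_iY=\|\mathrm{Tr}_iY\|_2^2$. Apply this with $Y=|X^*|$, $Y=X$ and $Y=|X|$; the second term is the complex conjugate of the third. This gives
$$\|\mathrm{Tr}_i|X^*|\,\|_2^2+\|\mathrm{Tr}_i|X|\,\|_2^2\ge2\|\mathrm{Tr}_iX\|_2^2 .$$
Together with $\|X\|_2=\|\,|X|\,\|_2=\|\,|X^*|\,\|_2$ this is the claim. $\square$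

**Lemma 8.** If (1) holds on $\mathcal A$ for all positive definite $f$ with $\mathrm{Tr}f^2=1$, then it holds for all $X\in\mathcal A$.

*Proof.* Both sides of (1) are homogeneous of degree two under $f\mapsto\lambda f$, $\lambda>0$, so (1) holds for all positive definite $f$. Both sides are continuous in $f$, so applying it to $f+\varepsilon\mathbf 1$ and letting $\varepsilon\downarrow0$ gives it for all $f\ge0$. For arbitrary $X$, $|X|^2$ and $|X^*|^2$ are unitarily equivalent and have the same entropy, so applying (1) to $|X|$ and $|X^*|$ and using Lemma 7,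
$$\mathrm{Ent}(|X|^2)=\tfrac12\big(\mathrm{Ent}(|X|^2)+\mathrm{Ent}(|X^*|^2)\big)\le\sum_ic(k_i)\,\tfrac12\big(\mathcal E_i(|X|)+\mathcal E_i(|X^*|)\big)\le\sum_ic(k_i)\,\mathcal E_i(X).\qquad\square$$

## 9. Induction on the number of sites

We prove (1) by induction on $n$, for all elements of $\mathcal A$. For $n=0$ the algebra is $\mathbb C$ and both sides vanish.

Let $n\ge1$, put $A=M_{k_1}\otimes\dots\otimes M_{k_{n-1}}$ and $k=k_n$, and assume the inequality for all elements of $A$, self-adjoint or not. By Lemma 8 it suffices to consider a positive definite $f=[f_{ij}]\in A\otimes M_k$ with $\mathrm{Tr}f^2=1$. Then $\mathrm{Ent}(f^2)=\mathrm{Tr}f^2\log f^2$, and Proposition 6 bounds it by two terms.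

**Step 1: the block entropies pay for the first $n-1$ sites.** By the induction hypothesis applied to each block $f_{ij}$, and by (4),
$$\frac1k\sum_{ij}\mathrm{Ent}_A(|f_{ij}|^2)\le\sum_{l<n}c(k_l)\,\frac1k\sum_{ij}\mathcal E_l(f_{ij})=\sum_{l<n}c(k_l)\,\mathcal E_l(f).$$

**Step 2: the remainder pays for the last site.** Since $\mathrm{Tr}_nf=\big(\frac1k\sum_if_{ii}\big)\otimes\mathbf 1$, the triangle inequality gives $\|\mathrm{Tr}_nf\|_2\le\frac1k\sum_i\|f_{ii}\|_2=\mu$, so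
$$1-\mu^2\le1-\|\mathrm{Tr}_nf\|_2^2=\|f\|_2^2-\|\mathrm{Tr}_nf\|_2^2=\mathcal E_n(f).$$

Inserting both bounds in (11) gives $\mathrm{Ent}(f^2)\le\sum_{l\le n}c(k_l)\,\mathcal E_l(f)$, which completes the induction and proves (1). Optimality was shown in Section 2. For $X=f$ self-adjoint and all $k_i=k$, (1) is the inequality of the conjecture. So the conjecture is true, with $c_{\rm opt}(k)=\frac k{k-2}\log(k-1)$ for $k\ge3$ and $c_{\rm opt}(2)=2$. $\blacksquare$
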